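\title{Eigenvalues of Schr\"odinger operators with complex potentials are not bounded by the X-ray transform of the potential}

\begin{abstract}
We consider the question whether every discrete eigenvalue $z$ of $-\Delta+V$ on $\mathbb R^n$, with $V$ complex-valued, satisfies $|z|^{1/2}\le C_n\sup_\ell\int_\ell|V|$, the supremum being taken over lines. We show that this fails in every dimension $n\ge2$, already for bounded potentials with compact support. The best constant for eigenvalues of argument $\pm\theta$ equals the best constant in a weighted resolvent estimate; it is finite for every $\theta\in(0,\pi]$, and as $\theta\to0$ it grows at least like $\log(1/\theta)$ and at most like $\theta^{-\frac{n-1}{n+1}-\varepsilon}$. The counterexample combines a sharp Birman--Schwinger principle with a product weight that is adapted to the interference pattern of many plane waves and yet has bounded averages along all lines.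
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $n\ge2$, and let $\mathcal V=\bigcup_{n/2<q<\infty}L^q(\mathbb R^n)$ be the class of complex-valued potentials that we consider. A potential $V\in\mathcal V$ is relatively form-compact with respect to $-\Delta$, so that
\[
\mathfrak h(u,v)=\int\nabla u\cdot\overline{\nabla v}\,dx+\int Vu\bar v\,dx,\qquad u,v\in H^1(\mathbb R^n),
\]
is a closed sectorial form on $L^2(\mathbb R^n)$. Let $H=-\Delta+V$ be the associated m-sectorial operator: $u\in H^1$ lies in the domain of $H$ and $Hu=\phi$ if and only if $\phi\in L^2$ and $\mathfrak h(u,v)=\langle\phi,v\rangle$ for all $v\in H^1$. A \emph{discrete eigenvalue} of $H$ is an isolated point $z$ of the spectrum whose Riesz projection $-\frac1{2\pi i}\oint(H-\lambda)^{-1}d\lambda$, the integral taken over a small circle around $z$, has finite rank.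

The X-ray transform of $|V|$ records its integrals over lines,
\[
X|V|(\omega,y)=\int_{\mathbb R}|V(y+t\omega)|\,dt,\qquad\omega\in S^{n-1},\ y\in\omega^\perp .
\]
By Fubini's theorem it is defined, with values in $[0,\infty]$, for almost every $(\omega,y)$ with respect to $d\sigma(\omega)\,dy$, where $\sigma$ is surface measure; changing $V$ on a null set changes it only on a null set of lines. We put
\[
\|XV\|_\infty=\operatorname*{ess\,sup}_{(\omega,y)}X|V|(\omega,y)\in[0,\infty].
\]
It vanishes only if $V=0$ almost everywhere. Open Problem~2 of \cite{problem} asks to prove that there is a constant $C_n$, depending only on $n$, such that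
\begin{equation}\label{eq:conj}
|z|^{1/2}\le C_n\|XV\|_\infty
\end{equation}
for every $V\in\mathcal V$ and every discrete eigenvalue $z$ of $-\Delta+V$.

\subsection*{Why one would expect the inequality}
On the real line there is only one line, and the analogue of \eqref{eq:conj} takes two sentences to prove. If $V$ is bounded and integrable, $-u''+Vu=zu$ with $0\ne u\in H^2(\mathbb R)$ and $z\notin[0,\infty)$, then
\[
u(x)=-\int_{\mathbb R}\frac{e^{-\sqrt{-z}\,|x-y|}}{2\sqrt{-z}}\,V(y)u(y)\,dy,\qquad\operatorname{Re}\sqrt{-z}>0 .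
\]
Taking suprema gives $|z|^{1/2}\le\frac12\int|V|$, whatever the argument of $z$.

In higher dimensions $\|XV\|_\infty$ has the right homogeneity to replace $\int|V|$. For $\mu>0$ the substitution $V\mapsto\mu^2V(\mu\,\cdot)$, $u\mapsto u(\mu\,\cdot)$ multiplies eigenvalues by $\mu^2$ and $\|XV\|_\infty$ by $\mu$, so both sides of \eqref{eq:conj} scale alike. It is also the quantity suggested by the picture of a wave that travels along a straight line and feels the potential through its integral along that line. The inequality does hold for negative $z$, by an elementary argument (Theorem~\ref{thm:sharp}(c) with $\theta=\pi$); hence it holds for all real $V$, since then $H$ is self-adjoint and its discrete eigenvalues are negative. And it is known to hold for radial $V$ (Barcel\'o--Ruiz--Vega, Frank--Simon). All of this points to a positive answer.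

\subsection*{Results}
The answer is negative, in every dimension $n\ge2$.

\begin{theorem}\label{thm:main}
For every $n\ge2$ there are $c_n,\theta_n>0$ such that for every $\theta\in(0,\theta_n]$ there is $V\in L^\infty(\mathbb R^n)$ with compact support such that $z=e^{i\theta}$ is a discrete eigenvalue of $-\Delta+V$ and
\[
|z|^{1/2}=1\ \ge\ c_n\log(1/\theta)\,\|XV\|_\infty .
\]
In particular, there is no constant $C_n$ for which \eqref{eq:conj} holds.
\end{theorem}

The failure occurs only as the eigenvalue approaches the positive half-axis in argument. To measure it, write $\Lambda=(1-\Delta)^{1/2}$ and $R_0(z)=(-\Delta-z)^{-1}$, and for $0\le W\in\mathcal V$ and $z\notin[0,\infty)$ put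
\begin{equation}\label{eq:K}
B_W=W^{1/2}\Lambda^{-1},\qquad K_W(z)=B_W\,\Lambda^2R_0(z)\,B_W^* .
\end{equation}
Both are compact operators on $L^2(\mathbb R^n)$ (Section~\ref{sec:BS}). For bounded $W$ the powers of $\Lambda$ cancel and $K_W(z)=W^{1/2}R_0(z)W^{1/2}$; formula \eqref{eq:K} gives this expression a meaning for unbounded $W$. For $\theta\in(0,\pi]$, and with $\arg z\in(-\pi,\pi]$, define
\begin{align*}
\mathcal C_n(\theta)&=\sup\Big\{\frac{|z|^{1/2}}{\|XV\|_\infty}:\ 0\ne V\in\mathcal V,\ \|XV\|_\infty<\infty,\\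
&\hspace{4.2em} z\text{ a discrete eigenvalue of }-\Delta+V,\ \arg z=\pm\theta\Big\},\\
\mathcal R_n(\theta)&=\sup\Big\{\frac{\|K_W(e^{i\theta})\|}{\|XW\|_\infty}:\ 0\le W\in\mathcal V,\ 0<\|XW\|_\infty<\infty\Big\}.
\end{align*}

\begin{theorem}\label{thm:sharp}
Let $n\ge2$, let $c_n,\theta_n$ be as in Theorem~\ref{thm:main}, and let $d(\theta)=\operatorname{dist}(e^{i\theta},[0,\infty))$. There are constants $A_n$ and $A_{n,\varepsilon}$, depending only on the indicated parameters, such that:
\begin{itemize}
\item[(a)] $\mathcal C_n(\theta)=\mathcal R_n(\theta)$ for $0<\theta\le\pi$.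
\item[(b)] $\mathcal C_n(\theta)\ge c_n\log(1/\theta)$ for $0<\theta\le\theta_n$.
\item[(c)] $\mathcal C_n(\theta)\le A_n\big(1+2/d(\theta)\big)<\infty$ for $0<\theta\le\pi$.
\item[(d)] For every $\varepsilon>0$, $\mathcal C_n(\theta)\le A_{n,\varepsilon}\,\theta^{-\frac{n-1}{n+1}-\varepsilon}$ for $0<\theta\le1/8$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:iff}
Let $\Omega\subset\mathbb C\setminus[0,\infty)$ be nonempty. A bound $|z|^{1/2}\le C\|XV\|_\infty$, with $C$ uniform in $V\in\mathcal V$ and in the discrete eigenvalue $z\in\Omega$, holds if and only if $\inf_{z\in\Omega}|\arg z|>0$.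
\end{corollary}

We do not determine the exact rate at which $\mathcal C_n(\theta)$ grows between the bounds (b) and (d). Part (d) relies on a theorem of Carbery, Iliopoulou and Wang \cite{CIW}; everything else is self-contained up to textbook facts. The weight in our counterexample is in the spirit of known counterexamples for the Mizohata--Takeuchi problem, but no result from there is used.

\subsection*{Plan}
Section~\ref{sec:BS} removes the eigenvalue from the problem: since the phase of $V$ is free, the only question is how large $\|K_W(e^{i\theta})\|$ can be. Section~\ref{sec:model} tests $K_W$ on superpositions of plane waves and isolates a model problem about averages of trigonometric polynomials, which shows the idea. Sections~\ref{sec:freq} and~\ref{sec:counter} make it quantitative, and Section~\ref{sec:upper} contains the upper bounds.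

\subsection*{Conventions}
The inner product $\langle\cdot,\cdot\rangle$ is linear in the first entry, $\|\cdot\|$ is the norm of $L^2(\mathbb R^n)$ or the operator norm, and $\hat f(\xi)=\int e^{-ix\cdot\xi}f(x)\,dx$, so that $\|f\|^2=(2\pi)^{-n}\|\hat f\|^2$. Functions of $-\Delta$ are Fourier multipliers with symbol the same function of $|\xi|^2$. We use repeatedly that for $a>0$ and $\nu\in\mathbb R^k$
\begin{equation}\label{eq:gauss}
\int_{\mathbb R^k}e^{i\nu\cdot x}e^{-a|x|^2}\,dx=(\pi/a)^{k/2}e^{-|\nu|^2/(4a)} .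
\end{equation}

\section{The Birman--Schwinger principle in both directions}\label{sec:BS}

\subsection*{Compactness}
Let $0\le W\in L^q$, $n/2<q<\infty$, and $q'=q/(q-1)$. The condition $q>n/2$ means $2q'<2n/(n-2)$ (and $2q'<\infty$ if $n=2$), so $H^1\subset L^{2q'}$ by the Sobolev embedding, and H\"older's inequality gives $\|W^{1/2}u\|^2\le\|W\|_{L^q}\|u\|_{L^{2q'}}^2\le C\|W\|_{L^q}\|\Lambda u\|^2$. Thus $\|B_W\|^2\le C\|W\|_{L^q}$. If $W$ is bounded with compact support, $B_W$ is compact by Rellich's theorem. In general let $W_k=W\mathbf 1_{\{W\le k,\,|x|\le k\}}$; then $B_W-B_{W_k}=B_{W-W_k}$ tends to $0$ in norm, because $\|W-W_k\|_{L^q}\to0$. So $B_W$ is compact. This is where $q<\infty$ is used: for $W=1$ the operator $B_W=\Lambda^{-1}$ is not compact.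

For $\lambda\in\mathbb C$ let $M_0(\lambda)=(-\Delta-\lambda)\Lambda^{-2}$, the bounded multiplier with symbol $(|\xi|^2-\lambda)/(1+|\xi|^2)$. For $\lambda\notin[0,\infty)$ it has the bounded inverse $\Lambda^2R_0(\lambda)$, so $K_W(\lambda)=B_WM_0(\lambda)^{-1}B_W^*$ is compact. If $f,h$ are bounded with compact support, then $W^{1/2}f\in L^2$ because $W\in L^1_{\mathrm{loc}}$, and $B_W^*f=\Lambda^{-1}(W^{1/2}f)$; hence
\begin{equation}\label{eq:Kform}
\langle K_W(z)f,h\rangle=(2\pi)^{-n}\int\frac{\widehat{W^{1/2}f}(\xi)\,\overline{\widehat{W^{1/2}h}(\xi)}}{|\xi|^2-z}\,d\xi .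
\end{equation}

\subsection*{The spectrum of $H$}
Let $V\in\mathcal V$, write $V=U|V|$ with $U$ measurable and $|U|=1$, and let $B=B_{|V|}$. Conjugating with $\Lambda$, which maps $H^1$ isometrically onto $L^2$, turns the form $\mathfrak h-\lambda$ into a bounded operator: with
\[
M(\lambda)=M_0(\lambda)+B^*UB
\]
we have
\begin{equation}\label{eq:M}
\mathfrak h(u,v)-\lambda\langle u,v\rangle=\langle M(\lambda)\Lambda u,\Lambda v\rangle,\qquad u,v\in H^1,
\end{equation}
since $\int Vu\bar v=\langle UB\Lambda u,B\Lambda v\rangle$.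

We recall the \emph{analytic Fredholm theorem}. Let $D\subset\mathbb C$ be open and connected and let $\lambda\mapsto C(\lambda)$ be an analytic family of compact operators on a Hilbert space such that $\mathrm{Id}+C(\lambda)$ is invertible for some $\lambda\in D$. Then it is invertible outside a set without accumulation points in $D$, and at each point of that set the inverse has a pole whose principal part has coefficients of finite rank.

\begin{lemma}\label{lem:spec}
Let $V\in\mathcal V$ and $H=-\Delta+V$.
\begin{itemize}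
\item[(i)] $\lambda\in\mathbb C$ is an eigenvalue of $H$ if and only if $\ker M(\lambda)\ne\{0\}$.
\item[(ii)] Every eigenvalue of $H$ in $\mathbb C\setminus[0,\infty)$ is a discrete eigenvalue.
\item[(iii)] The spectrum of $H$ contains $[0,\infty)$, so no discrete eigenvalue lies in $[0,\infty)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:M} and the definition of $H$, a function $u\in H^1$ satisfies $Hu=\lambda u$ if and only if $M(\lambda)\Lambda u=0$.

(ii) If $M(\lambda)$ is invertible, then $H-\lambda$ is injective by (i), and for $\phi\in L^2$ the function $u=\Lambda^{-1}M(\lambda)^{-1}\Lambda^{-1}\phi$ satisfies $\mathfrak h(u,v)-\lambda\langle u,v\rangle=\langle\phi,v\rangle$ by \eqref{eq:M}. So $\lambda$ is in the resolvent set and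
\begin{equation}\label{eq:res}
(H-\lambda)^{-1}=\Lambda^{-1}M(\lambda)^{-1}\Lambda^{-1}.
\end{equation}
On $D=\mathbb C\setminus[0,\infty)$ we factor $M(\lambda)=M_0(\lambda)(\mathrm{Id}+C(\lambda))$ with $C(\lambda)=M_0(\lambda)^{-1}B^*UB$ compact and analytic. As $\lambda\to-\infty$ along the real axis, the symbol $(1+|\xi|^2)/(|\xi|^2-\lambda)$ is bounded by $1$ and tends to $0$ pointwise, so $M_0(\lambda)^{-1}\to0$ strongly, and $\|C(\lambda)\|\to0$ because $B^*UB$ is compact. The analytic Fredholm theorem applies. By \eqref{eq:res}, the spectrum of $H$ in $D$ consists of isolated points, at which the resolvent has poles with finite-rank principal parts; the Riesz projection is minus the residue and has finite rank.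

(iii) Fix $\lambda_0<0$ with $M(\lambda_0)$ invertible. Then $M(\lambda_0)^{-1}-M_0(\lambda_0)^{-1}=-M(\lambda_0)^{-1}B^*UBM_0(\lambda_0)^{-1}$ is compact, hence so is $(H-\lambda_0)^{-1}-R_0(\lambda_0)$. Given $s\ge0$, take $\phi_k$ of norm $1$ with $\hat\phi_k$ supported in $\{||\xi|^2-s|\le1/k\}$. The measure of this set tends to $0$, so $\phi_k\to0$ weakly, and $(R_0(\lambda_0)-(s-\lambda_0)^{-1})\phi_k\to0$ in norm. By compactness of the difference, $((H-\lambda_0)^{-1}-(s-\lambda_0)^{-1})\phi_k\to0$. But this operator equals $-(s-\lambda_0)^{-1}(H-s)(H-\lambda_0)^{-1}$, which would have a bounded inverse if $s$ were in the resolvent set of $H$.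
\end{proof}

So discrete eigenvalues are exactly the eigenvalues off $[0,\infty)$. The scaling from Section~\ref{sec:intro} and the conjugation $V\mapsto\bar V$, $u\mapsto\bar u$, $z\mapsto\bar z$ preserve this property and the ratio $|z|^{1/2}/\|XV\|_\infty$. In all questions about $\mathcal C_n(\theta)$ we may therefore take $z=e^{i\theta}$.

\subsection*{From eigenvalues to norms and back}
An eigenfunction $u$ produces a fixed point $f=|V|^{1/2}u$ of $-K_{|V|}(z)U$, and so forces $\|K_{|V|}(z)\|\ge1$. To build counterexamples we need the converse: given only $W$, choose the phase $U$ so that a vector on which $K_W(z)$ attains its norm becomes a fixed point. Multiplication by $U$ does not change moduli, so we need an extremal $g$ for which $|K_W(z)g|$ is proportional to $|g|$ pointwise. For a general operator there is no such $g$: the matrix $K=\left(\begin{smallmatrix}0&1\\0&0\end{smallmatrix}\right)$ has norm $1$, but $KU$ is nilpotent for every diagonal $U$. What saves the converse is that $K_W(z)$, while not self-adjoint,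 equals its own transpose.

\begin{proposition}\label{prop:BS}
Let $z\notin[0,\infty)$.
\begin{itemize}
\item[(i)] If $z$ is an eigenvalue of $-\Delta+V$, $V\in\mathcal V$, then $\|K_{|V|}(z)\|\ge1$.
\item[(ii)] If $0\le W\in\mathcal V$ and $\kappa=\|K_W(z)\|>0$, there is $V$ with $|V|=W/\kappa$ such that $z$ is a discrete eigenvalue of $-\Delta+V$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Let $0\ne\phi\in\ker M(z)$ and $f=B\phi$, with $B=B_{|V|}$. Then $\phi=-M_0(z)^{-1}B^*Uf$, so $f\ne0$, and applying $B$ gives $f=-K_{|V|}(z)Uf$. Since $\|Uf\|=\|f\|$, the claim follows.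

(ii) Write $B=B_W$, $K=K_W(z)$ and $Jf=\bar f$. The operator $B$ commutes with $J$, hence so does $B^*$, and $JM_0(z)^{-1}J=M_0(\bar z)^{-1}=(M_0(z)^{-1})^*$. Therefore $JKJ=K^*$, and the antilinear map $\mathcal A=JK$ satisfies $\mathcal A^2=K^*K$. As $K^*K$ is compact and nonnegative with norm $\kappa^2>0$, there is $h\ne0$ with $\mathcal A^2h=\kappa^2h$. If $g=\mathcal Ah+\kappa h$ is nonzero, then $\mathcal Ag=\kappa^2h+\kappa\mathcal Ah=\kappa g$. Otherwise $\mathcal Ah=-\kappa h$, and $g=ih$ satisfies $\mathcal Ag=-i\mathcal Ah=\kappa g$. In both cases we have $g\ne0$ with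
\[
Kg=\kappa\bar g .
\]
Let $U=-g/\bar g$ where $g\ne0$ and $U=-1$ where $g=0$, so that $|U|=1$ and $U\bar g=-g$ everywhere, and let $V=UW/\kappa$. Then $B_{|V|}=\kappa^{-1/2}B$. The function $\phi=M_0(z)^{-1}B^*g$ satisfies $B\phi=Kg=\kappa\bar g\ne0$ and
\[
M(z)\phi=B^*g+\kappa^{-1}B^*UB\phi=B^*(g+U\bar g)=0 .
\]
By Lemma~\ref{lem:spec}(i) and (ii), $z$ is a discrete eigenvalue of $-\Delta+V$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Let $z=e^{i\theta}$. If $z$ is an eigenvalue of $-\Delta+V$ with $0<\|XV\|_\infty<\infty$, then $1\le\|K_{|V|}(z)\|\le\mathcal R_n(\theta)\|XV\|_\infty$ by Proposition~\ref{prop:BS}(i). Hence $\mathcal C_n(\theta)\le\mathcal R_n(\theta)$. Conversely, let $W$ be as in the definition of $\mathcal R_n(\theta)$. Then $\kappa=\|K_W(z)\|>0$: choose $f$ bounded with compact support and $W^{1/2}f\ne0$, and put $h=f$ in \eqref{eq:Kform}; the number $1/(|\xi|^2-z)$ has positive imaginary part if $\theta<\pi$ and is positive if $\theta=\pi$, so the integral is not zero. Proposition~\ref{prop:BS}(ii)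 gives $V\in\mathcal V$ with discrete eigenvalue $z$ and $1/\|XV\|_\infty=\kappa/\|XW\|_\infty$. Hence $\mathcal C_n(\theta)\ge\mathcal R_n(\theta)$.
\end{proof}

\section{Interference of plane waves}\label{sec:model}

We must find weights $W$ with $\|K_W(e^{i\theta})\|$ much larger than $\|XW\|_\infty$. The imaginary part of $K_W$ is a nonnegative operator, and this gives lower bounds from any approximate solution of $(-\Delta-z)u=0$.

\begin{lemma}\label{lem:test}
Let $0<\theta<\pi$, $z=e^{i\theta}$, let $W\ge0$ be bounded with compact support, and let $u\ne0$ be a Schwartz function. Then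
\[
\|K_W(z)\|\ge\sin\theta\ \frac{\int W|u|^2\,dx}{\|(-\Delta-z)u\|^2}.
\]
\end{lemma}

\begin{proof}
Let $T$ be the multiplier with positive symbol $\sqrt{\sin\theta}/||\xi|^2-z|$. Since $\operatorname{Im}(s-z)^{-1}=\sin\theta/|s-z|^2$ for real $s$, we have $T^2=\frac1{2i}(R_0(z)-R_0(z)^*)$. With $K=W^{1/2}R_0(z)W^{1/2}$,
\[
\|K\|\ge\big\|\tfrac1{2i}(K-K^*)\big\|=\|(W^{1/2}T)(W^{1/2}T)^*\|=\|W^{1/2}T\|^2 .
\]
Let $\hat f=||\xi|^2-z|\,\hat u/\sqrt{\sin\theta}$. Then $Tf=u$ and $\|f\|^2=\|(-\Delta-z)u\|^2/\sin\theta$, and $\|W^{1/2}T\|^2\ge\|W^{1/2}u\|^2/\|f\|^2$.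
\end{proof}

\subsection*{The model problem}
The following discussion is heuristic; the estimates are carried out in Section~\ref{sec:counter}. Let $\theta$ be small. A plane wave $e^{i\xi\cdot x}$, $|\xi|=1$, cut off at distance $L$ has frequencies within $1/L$ of $\xi$, where the symbol of $-\Delta-z$ has size $\theta+1/L$. The natural scale is therefore $L=1/\theta$. Take $N$ distinct unit vectors $\xi_1,\dots,\xi_N$ and
\begin{equation}\label{eq:F}
F(x)=\sum_{j=1}^Ne^{i\xi_j\cdot x},\qquad u(x)=F(x)e^{-|x|^2/(2L^2)} .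
\end{equation}
For large $L$ the $N$ terms are almost orthogonal, $\|(-\Delta-z)u\|^2$ is of order $NL^{n-2}$, and Lemma~\ref{lem:test} gives $\|K_W(z)\|\gtrsim\int W|u|^2/(NL^{n-1})$. Let $W$ be a trigonometric polynomial $w\ge0$ cut off at distance $L$. For a trigonometric polynomial $p=\sum_\nu c_\nu e^{i\nu\cdot x}$ define the average over space and the average over the line $\ell=\{y+t\omega\}$ by
\[
\operatorname{av}(p)=c_0,\qquad\operatorname{av}_\ell(p)=\lim_{T\to\infty}\frac1{2T}\int_{-T}^Tp(y+t\omega)\,dt=\sum_{\nu\cdot\omega=0}c_\nu e^{i\nu\cdot y}.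
\]
As $L\to\infty$ one expects $\int W|u|^2\approx L^n\operatorname{av}(w|F|^2)$ and $\|XW\|_\infty\approx L\sup_\ell\operatorname{av}_\ell(w)$. The powers of $L$ cancel, and the ratio $\|K_W(z)\|/\|XW\|_\infty$ is bounded below by a constant times
\begin{equation}\label{eq:ratio}
\frac{\operatorname{av}(w|F|^2)}{N\,\sup_\ell\operatorname{av}_\ell(w)} .
\end{equation}
The space average of $w$ is the average of $\operatorname{av}_\ell(w)$ over parallel lines, so $\operatorname{av}(w)\le\sup_\ell\operatorname{av}_\ell(w)$. For a single wave, $|F|=1$ and \eqref{eq:ratio} is at most $1$: this is the one-dimensional picture behind \eqref{eq:conj}. For $N$ waves and $w=1$ the ratio equals $1$, since $\operatorname{av}(|F|^2)=N$. On the other hand $|F|^2\le N^2$ only bounds \eqref{eq:ratio} by $N$. To approach this bound, $w$ has to live where the waves interfere constructively, and it has to do so without concentrating along any line.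

\subsection*{The product weight}
Since $|F|^2=\sum_{j,k}e^{i(\xi_j-\xi_k)\cdot x}$, the numerator of \eqref{eq:ratio} is the sum of the coefficients of $w$ at the frequencies $\xi_k-\xi_j$. The obvious candidate $w=|F|^2/N$ has coefficients $1/N$ there, if the differences $\xi_j-\xi_k$, $j\ne k$, are distinct, and yields only $\operatorname{av}(w|F|^2)=N+(N-1)$. We need a nonnegative $w$ whose coefficients at these frequencies do not decay with $N$. A product of factors, each favoring the phase $\xi_j\cdot x\in2\pi\mathbb Z$, does this. For $m\in\{-1,0,1\}^N$ put $\eta_m=\sum_jm_j\xi_j$ and $|m|=\#\{j:m_j\ne0\}$, and expand $1+\cos a=1+\frac12e^{ia}+\frac12e^{-ia}$: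
\begin{equation}\label{eq:w}
w(x)=\prod_{j=1}^N\big(1+\cos(\xi_j\cdot x)\big)=\sum_{m\in\{-1,0,1\}^N}2^{-|m|}e^{i\eta_m\cdot x}\ \ge0 .
\end{equation}
All coefficients of $w$ and of $|F|^2$ are nonnegative, so those of $w|F|^2$ are too, and we may bound the constant term from below by any selection of its contributions. Let $e_1,\dots,e_N$ be the standard basis of $\mathbb R^N$. Each pair $j=k$, with $m=0$, contributes $1$, and each ordered pair $j\ne k$, with $m=e_k-e_j$, contributes $\frac14$. Thus, for any choice of the $\xi_j$,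
\begin{equation}\label{eq:c0}
\operatorname{av}(w|F|^2)\ge N+\frac{N(N-1)}4\ge\frac{N^2}4 .
\end{equation}
The difficulty is the denominator: $w(0)=2^N$, so the trivial bound for line averages is useless.

\begin{example}\label{ex:two}
Let $n=N=2$, $\xi_1=(1,0)$, $\xi_2=(0,1)$. Then $|F|^2=2+2\cos(x_1-x_2)$ and
\[
w=1+\cos x_1+\cos x_2+\tfrac12\cos(x_1+x_2)+\tfrac12\cos(x_1-x_2),
\]
so $\operatorname{av}(w|F|^2)=2+\frac12$, the gain $\frac12$ coming from the last term of $w$. Averaging along a line with direction $\omega$ removes every cosine whose frequency is not orthogonal to $\omega$. The frequencies $(1,0)$, $(0,1)$, $(1,1)$, $(1,-1)$ are pairwise not parallel, so at most one cosine survives: the line average is $1+\cos x_1$ on vertical lines, $1+\cos x_2$ on horizontal lines, $1+\frac12\cos(x_1\pm x_2)$ on diagonals, and $1$ on all other lines. The supremum is $2$, although $\max w=4$, and \eqref{eq:ratio} equals $\frac58$.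
\end{example}

Two waves do not beat the constant weight, but gain and loss behave differently as $N$ grows. Stay in the plane and suppose that $\eta_m,\eta_{m'}$ are linearly independent whenever $m,m'$ are. Then for each $\omega$ the set $\{m:\eta_m\cdot\omega=0\}$ contains no two independent vectors, so it is $\{0\}$ or $\{0,\pm m\}$, and $\operatorname{av}_\ell(w)\le1+2\cdot2^{-|m|}\le2$ for every line, whatever $N$ is. By \eqref{eq:c0} the ratio \eqref{eq:ratio} is at least $(N+3)/8$, within a constant of the upper bound $N$.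

The independence assumption cannot be dropped. If $N$ is even and $\xi_{2i}$ is the reflection of $\xi_{2i-1}$ in the $x_1$-axis, then every $m$ with $m_{2i}=-m_{2i-1}$ for all $i$ has $\eta_m\cdot(1,0)=0$, and the average of $w$ over the $x_1$-axis is at least $(1+\frac14+\frac14)^{N/2}$.

\section{Nonresonant frequencies}\label{sec:freq}

At a finite scale $L$, integration along a line removes the frequency $\eta_m$ only if $|\eta_m\cdot\omega|$ is large compared with $1/L$. We therefore need a quantitative form of the independence assumption, in every dimension. Any $n-1$ of the $\xi_j$ have a common unit normal, so the set of surviving $m$ can span $n-1$ dimensions; the lemma says that nothing worse need happen.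

\begin{lemma}\label{lem:freq}
There is $\gamma=\gamma_n$ such that for every $N\ge n$ there are $\xi_1,\dots,\xi_N\in S^{n-1}$ and $\delta\in[e^{-\gamma N},1)$ with the following properties.
\begin{itemize}
\item[(i)] $|\xi_j-\xi_k|\ge\delta$ for $j\ne k$.
\item[(ii)] For every $\omega\in S^{n-1}$, the set $\mathcal N_\omega=\{m\in\{-1,0,1\}^N:|\eta_m\cdot\omega|<\delta\}$ spans a subspace of $\mathbb R^N$ of dimension at most $n-1$.
\end{itemize}
\end{lemma}

If $n$ vectors are almost orthogonal to a common unit vector, their determinant is small. So we eliminate $\omega$ and prove a lower bound for finitely many determinants. We choose the $\xi_j$ at random. There are exponentially many determinants, and a union bound costs only an exponential factor in $\delta$ provided that each determinant is smaller than $t^n$ with probability at most a fixed power of $t$, uniformly.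

\begin{proof}
\emph{An affine function of one random vector.} Let $\zeta$ be uniformly distributed on $S^{n-1}$. There is $D_n\ge1$ such that for $a\in\mathbb R$, $0\ne b\in\mathbb R^n$, $0<t\le1$,
\begin{equation}\label{eq:anti}
\mathbb P\big(|a+b\cdot\zeta|<t|b|\big)\le D_nt^{1/2}.
\end{equation}
Indeed, the event says that $s=b\cdot\zeta/|b|$ lies in an interval of length $2t$, and $s$ has density proportional to $(1-s^2)^{(n-3)/2}$ on $[-1,1]$. For $n\ge3$ the density is bounded, which gives a bound $Ct\le Ct^{1/2}$. For $n=2$ it is at most $\frac1\pi(1-|s|)^{-1/2}$, and the parts of the interval in $s\ge0$ and in $s\le0$ each contribute at most $\frac1\pi\int_0^{2t}r^{-1/2}dr=\frac{2\sqrt2}\pi t^{1/2}$.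

\emph{One determinant.} Let $\xi_1,\dots,\xi_N$ be independent and uniform on $S^{n-1}$, and let $\Xi$ be the $N\times n$ matrix with rows $\xi_j$. Let $Z$ be an $n\times N$ matrix with linearly independent rows $m^{(1)},\dots,m^{(n)}\in\{-1,0,1\}^N$. The rows of $Z\Xi$ are the vectors $\eta_{m^{(i)}}$. By the Cauchy--Binet formula,
\[
P_0:=\det(Z\Xi)=\sum_{S'}\det Z_{S'}\det\Xi_{S'},
\]
where $S'$ runs over the $n$-element subsets of $\{1,\dots,N\}$, $Z_{S'}$ keeps the columns and $\Xi_{S'}$ the rows with index in $S'$. Since $Z$ has rank $n$, there is $S=\{s_1<\dots<s_n\}$ with $\det Z_S\ne0$, and $|\det Z_S|\ge1$ because it is an integer; this is the source of the uniformity in $Z$. We extract this coefficient one variable at a time. Let $\mathbf v_1,\dots,\mathbf v_n$ be the standard basis of $\mathbb R^n$, and for $1\le i\le n$ let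
\[
P_i=\sum_{S'\supset\{s_1,\dots,s_i\}}\det Z_{S'}\det\Xi^{(i)}_{S'},
\]
where $\Xi^{(i)}$ arises from $\Xi$ by replacing the rows $\xi_{s_1},\dots,\xi_{s_i}$ by $\mathbf v_1,\dots,\mathbf v_i$. Then $P_n=\det Z_S$. Fix all variables except $\xi_{s_i}$. In $P_{i-1}$ the terms with $s_i\notin S'$ are constant and those with $s_i\in S'$ are linear in $\xi_{s_i}$, so $P_{i-1}=a+b\cdot\xi_{s_i}$ with $b\cdot\mathbf v_i=P_i$, and $|P_i|\le|b|$. The event $|P_{i-1}|<t|P_i|$ is empty if $b=0$ and otherwise has conditional probability at most $D_nt^{1/2}$ by \eqref{eq:anti}. If none of these $n$ events occurs, then $|P_0|\ge t|P_1|\ge\dots\ge t^n|P_n|\ge t^n$. Hence $\mathbb P(|P_0|<t^n)\le nD_nt^{1/2}$.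

\emph{All determinants.} There are at most $3^{nN}$ matrices $Z$. With $t=(2nD_n3^{nN})^{-2}$ and $\delta'=t^n$, the probability that $|\det(Z\Xi)|<\delta'$ for some $Z$ is at most $\frac12$. Fix $\xi_1,\dots,\xi_N$ with $|\det(Z\Xi)|\ge\delta'$ for all $Z$, and put
\[
\delta=n^{-n/2}N^{-(n-1)}\delta'=n^{-n/2}(2nD_n)^{-2n}N^{-(n-1)}3^{-2n^2N}.
\]
Then $\delta<1$, and $\delta\ge e^{-\gamma N}$ for a suitable $\gamma_n$ because $N\le e^N$.

(i) Take for $Z$ the rows $e_j-e_k$, $e_k$, and $n-2$ further basis vectors different from $e_j,e_k$, which exist since $N\ge n$. The rows of $Z\Xi$ are $\xi_j-\xi_k$ and $n-1$ unit vectors. A determinant is at most the product of the lengths of its rows (Hadamard's inequality), so $\delta\le\delta'\le|\xi_j-\xi_k|$.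

(ii) Suppose $\mathcal N_\omega$ contains $n$ independent vectors; let $Z$ have them as rows and let $Y=Z\Xi$. The smallest singular value of $Y$ is at most $|Y\omega|<\sqrt n\,\delta$. Every singular value is at most the Hilbert--Schmidt norm, which is at most $\sqrt n\,N$ since $|\eta_m|\le N$. Hence $|\det Y|<\sqrt n\,\delta(\sqrt n\,N)^{n-1}=\delta'$, a contradiction.
\end{proof}

\begin{remark}\label{rem:exp}
Property (ii) forces $\delta$ to be exponentially small, and this is the origin of the logarithm in Theorem~\ref{thm:main}. The $2^N$ sums $\sum_{j\in S}\xi_j$, $S\subset\{1,\dots,N\}$, lie in $[-N,N]^n$. Cut this cube into $k^n<2^N$ cubes of side $2N/k$, where $k=\lceil2^{N/n}\rceil-1\ge\frac12 2^{N/n}$. Two sums lie in the same small cube, so $|\eta_m|\le4\sqrt n\,N2^{-N/n}$ for some $m\ne0$. Choose $j_0$ with $m_{j_0}\ne0$, choose $n-1$ indices $j\ne j_0$, and a unit vector $\omega$ orthogonal to these $\xi_j$. If $\delta>|\eta_m|$, then $m$ and the $n-1$ vectors $e_j$ are $n$ independent elements of $\mathcal N_\omega$.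 So (ii) implies $\delta\le4\sqrt n\,N2^{-N/n}$.
\end{remark}

\section{The counterexample}\label{sec:counter}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:sharp}(b)]
Let $N\ge n$, take $\xi_1,\dots,\xi_N$ and $\delta$ from Lemma~\ref{lem:freq}, and let $L\ge L_N:=3\sqrt N\,e^{\gamma N}$. Then
\begin{equation}\label{eq:L}
L\ge1,\qquad L^2\delta^2\ge9N .
\end{equation}
Put $\theta=1/L$ and $z=e^{i\theta}$. Let $F,u$ be given by \eqref{eq:F}, $w$ by \eqref{eq:w}, and
\[
W(x)=w(x)e^{-|x|^2/L^2}\mathbf 1_{\{|x|\le\rho\}},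
\]
where $\rho$ is so large that $\int W|u|^2\ge\frac12\int w|F|^2e^{-2|x|^2/L^2}dx$; such $\rho$ exists by monotone convergence. Gaussian cutoffs are chosen because their Fourier transforms are positive, which preserves the sign information used in \eqref{eq:c0}.

\emph{Step 1: line integrals of $W$.} Let $\omega\in S^{n-1}$, $y\perp\omega$. Since $w\ge0$ we may drop the sharp cutoff. With $|y+t\omega|^2=|y|^2+t^2$ and \eqref{eq:gauss},
\begin{align*}
\int_{\mathbb R}W(y+t\omega)\,dt&\le e^{-|y|^2/L^2}\sum_m2^{-|m|}e^{i\eta_m\cdot y}\sqrt\pi\,L\,e^{-L^2(\eta_m\cdot\omega)^2/4}\\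
&\le\sqrt\pi\,L\sum_m2^{-|m|}e^{-L^2(\eta_m\cdot\omega)^2/4}.
\end{align*}
The total mass of the coefficients is $\sum_m2^{-|m|}=(1+\frac12+\frac12)^N=2^N$. By \eqref{eq:L}, the terms with $m\notin\mathcal N_\omega$ contribute at most $2^Ne^{-L^2\delta^2/4}\le(2e^{-9/4})^N\le1$ to the last sum. For the terms in $\mathcal N_\omega$ there is no decay, and we use Lemma~\ref{lem:freq}(ii). Let $\mathcal U$ be the span of $\mathcal N_\omega$. Writing a basis of $\mathcal U$ as the rows of a matrix and selecting a maximal set of independent columns, we find $I\subset\{1,\dots,N\}$ with $|I|=\dim\mathcal U\le n-1$ such that the restriction $m\mapsto m_I=(m_j)_{j\in I}$ is injective on $\mathcal U$. As $|m|\ge|m_I|$,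
\[
\sum_{m\in\mathcal N_\omega}2^{-|m|}\le\sum_{m'\in\{-1,0,1\}^I}2^{-|m'|}=2^{|I|}\le2^{n-1}.
\]
Hence, for every line $\ell$,
\begin{equation}\label{eq:line}
\int_\ell W\le\sqrt\pi\,(2^{n-1}+1)\,L .
\end{equation}

\emph{Step 2: the weight sees the interference.} Write $w|F|^2=\sum_\nu c_\nu e^{i\nu\cdot x}$ with $c_\nu\ge0$. By \eqref{eq:gauss}, $\int e^{i\nu\cdot x}e^{-2|x|^2/L^2}dx=(\pi/2)^{n/2}L^ne^{-L^2|\nu|^2/8}>0$. Keeping only $\nu=0$ and using \eqref{eq:c0} and the choice of $\rho$,
\begin{equation}\label{eq:mass}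
\int W|u|^2\,dx\ge\tfrac18(\pi/2)^{n/2}N^2L^n .
\end{equation}

\emph{Step 3: $u$ is an approximate solution.} By \eqref{eq:gauss}, $\hat u(\xi)=(2\pi)^{n/2}L^n\Sigma(\xi)$ with $\Sigma(\xi)=\sum_je^{-L^2|\xi-\xi_j|^2/2}$. By Lemma~\ref{lem:freq}(i), for each $\xi$ at most one $j$ has $|\xi-\xi_j|<\delta/2$, so $\Sigma\le1+Ne^{-L^2\delta^2/8}\le1+Ne^{-9N/8}\le2$. This is the almost orthogonality of the $N$ waves: $\Sigma^2\le2\Sigma$, and the substitution $\xi=\xi_j+\zeta/L$ in the $j$th term gives
\[
\|(-\Delta-z)u\|^2=L^{2n}\!\int\big||\xi|^2-z\big|^2\Sigma(\xi)^2d\xi\le2L^n\sum_j\int\Big|\big|\xi_j+\tfrac\zeta L\big|^2-z\Big|^2e^{-|\zeta|^2/2}d\zeta .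
\]
Since $|\xi_j|=1$, $|1-z|\le\theta=1/L$ and $L\ge1$,
\[
\Big|\big|\xi_j+\tfrac\zeta L\big|^2-z\Big|\le\frac1L+\frac{2|\zeta|}L+\frac{|\zeta|^2}{L^2}\le\frac{(1+|\zeta|)^2}L .
\]
With $a_n=\int_{\mathbb R^n}(1+|\zeta|)^4e^{-|\zeta|^2/2}d\zeta$ we obtain
\begin{equation}\label{eq:quasi}
\|(-\Delta-z)u\|^2\le2a_nNL^{n-2}.
\end{equation}

\emph{Step 4: the potential.} Lemma~\ref{lem:test}, \eqref{eq:mass}, \eqref{eq:quasi} and $\sin\theta\ge\theta/2=1/(2L)$ give
\[
\kappa=\|K_W(z)\|\ge c_n'NL,\qquad c_n'=\frac{(\pi/2)^{n/2}}{32a_n}.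
\]
By Proposition~\ref{prop:BS}(ii) there is $V$ with $|V|=W/\kappa$, hence bounded with compact support, nonzero and in $\mathcal V$, such that $z=e^{i\theta}$ is a discrete eigenvalue of $-\Delta+V$. By \eqref{eq:line},
\[
\|XV\|_\infty\le\frac{C_n'}N,\qquad C_n'=\frac{\sqrt\pi\,(2^{n-1}+1)}{c_n'}.
\]

\emph{Step 5: choice of $N$.} Choose $\gamma'=\gamma_n'$ with $L_N\le e^{\gamma'N}$ for all $N\ge n$, and let $\theta_n=e^{-n\gamma'}$. Given $\theta\le\theta_n$, let $N=\lfloor\log(1/\theta)/\gamma'\rfloor$. Then $N\ge n$, $L=1/\theta\ge e^{\gamma'N}\ge L_N$, and $N\ge\log(1/\theta)/(2\gamma')$. So $1\ge c_n\log(1/\theta)\|XV\|_\infty$ with $c_n=1/(2\gamma'C_n')$. This is Theorem~\ref{thm:main}, and Theorem~\ref{thm:sharp}(b) follows from the definition of $\mathcal C_n(\theta)$.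
\end{proof}

\section{Upper bounds}\label{sec:upper}

By Theorem~\ref{thm:sharp}(a) we have to bound $\|K_W(z)\|$, $z=e^{i\theta}$, for $0\le W\in\mathcal V$ in terms of $\mathcal X=\|XW\|_\infty<\infty$. Throughout, $f$ is bounded with compact support and $G=W^{1/2}f$, a compactly supported function in $L^2$. Let
\[
\Phi(f)=(2\pi)^{-n}\int\frac{|\hat G(\xi)|^2}{\big||\xi|^2-z\big|}\,d\xi .
\]
By \eqref{eq:Kform} and the Cauchy--Schwarz inequality, $|\langle K_W(z)f,h\rangle|\le\Phi(f)^{1/2}\Phi(h)^{1/2}$. Such $f,h$ are dense in $L^2$, so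
\begin{equation}\label{eq:Phi}
\|K_W(z)\|\le\sup_f\Phi(f)/\|f\|^2 .
\end{equation}

\subsection*{Away from the positive axis}
For $z=-1$ the resolvent kernel is positive and bounded by a multiple of $|x-y|^{1-n}$. In polar coordinates around $x$ this singularity cancels the Jacobian, and line integrals of $W$ appear.

\begin{lemma}\label{lem:neg}
There is $A_n$ such that $\langle(1-\Delta)^{-1}G,G\rangle\le A_n\mathcal X\|f\|^2$.
\end{lemma}

\begin{proof}
Integrating the heat kernel, $(1-\Delta)^{-1}$ has kernel $\Gamma(|x-y|)$ with $\Gamma(r)=\int_0^\infty(4\pi t)^{-n/2}e^{-t-r^2/(4t)}dt$. Then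
\[
r^{n-1}\Gamma(r)=(4\pi)^{-n/2}\int_0^\infty\Big(\frac{r^2}t\Big)^{\frac{n-1}2}e^{-r^2/(4t)}\,t^{-1/2}e^{-t}\,dt ,
\]
and since $s^{(n-1)/2}e^{-s/4}$ is bounded on $[0,\infty)$, the number $b_n=\sup_{r>0}r^{n-1}\Gamma(r)$ is finite.

For almost every $\omega$, the lines with direction $\omega$ and $\int_\ell W>\mathcal X$ correspond to a null set of $y\in\omega^\perp$, and so cover a null set of points $x\in\mathbb R^n$. By Fubini's theorem on $\mathbb R^n\times S^{n-1}$, for almost every $x$ we have $\int_{\mathbb R}W(x+r\omega)\,dr\le\mathcal X$ for almost every $\omega$. For such $x$, pairing $\omega$ with $-\omega$,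
\[
\int\Gamma(|x-y|)W(y)\,dy\le b_n\int_{S^{n-1}}\int_0^\infty W(x+r\omega)\,dr\,d\sigma(\omega)\le A_n\mathcal X,
\]
where $A_n=\frac12\sigma(S^{n-1})b_n$. Finally, $|G(x)||G(y)|\le\frac12\big(W(y)|f(x)|^2+W(x)|f(y)|^2\big)$, so by symmetry
\[
\langle(1-\Delta)^{-1}G,G\rangle\le\iint\Gamma(|x-y|)W(y)|f(x)|^2\,dy\,dx\le A_n\mathcal X\|f\|^2 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
For $s\ge0$,
\[
\frac{1+s}{|s-z|}=\Big|1+\frac{1+z}{s-z}\Big|\le1+\frac2{d(\theta)} .
\]
Hence $\Phi(f)\le(1+2/d(\theta))\langle(1-\Delta)^{-1}G,G\rangle$; apply Lemma~\ref{lem:neg} and \eqref{eq:Phi}.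
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:iff}]
We have $d(\theta)=\sin\theta$ for $\theta\le\pi/2$ and $d(\theta)=1$ for $\theta\ge\pi/2$. If $\theta_0=\inf_\Omega|\arg z|>0$, part (c) gives the bound with $C=A_n(1+2/d(\theta_0))$. If $z_k\in\Omega$ and $\theta_k=|\arg z_k|\to0$, take the potential of Theorem~\ref{thm:main} for $\theta_k\le\theta_n$, scale it by $\mu=|z_k|^{1/2}$, and conjugate if $\arg z_k<0$. The result has the discrete eigenvalue $z_k$ and ratio $|z_k|^{1/2}/\|XV\|_\infty\ge c_n\log(1/\theta_k)\to\infty$.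
\end{proof}

\subsection*{Near the positive axis}
Part (c) loses a factor $1/\theta$, because it bounds the symbol by its supremum, although the symbol has size $1/\theta$ only on a $\theta$-neighborhood of the unit sphere. To do better we need to bound $\hat G$ on spheres. The input is the following theorem, where $\widehat{g\,d\sigma}(x)=\int_\Sigma e^{-ix\cdot\omega}g(\omega)\,d\sigma(\omega)$ and $\alpha=\frac{n-1}{n+1}$.

\begin{theorem}[Carbery--Iliopoulou--Wang \cite{CIW}]\label{thm:CIW}
Let $\Sigma$ be a strictly convex compact patch of a $C^2$ hypersurface in $\mathbb R^n$ with nonvanishing Gaussian curvature, and let $\varepsilon>0$. There is $C_\varepsilon$ such that for all weights $w\ge0$, all $r\ge1$ and all balls $\mathcal B$ of radius $r$,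
\[
\int_{\mathcal B}|\widehat{g\,d\sigma}|^2w\,dx\le C_\varepsilon r^{\alpha+\varepsilon}\|Xw\|_\infty\|g\|^2_{L^2(\Sigma)} .
\]
\end{theorem}

The loss grows with the radius of the ball, whereas $f$ may have arbitrarily large support. The way out is that a function of $\xi$ which is smooth at scale $\theta$ is the symbol of an operator of range $1/\theta$, which acts almost independently on cubes of side $1/\theta$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(d)]
Let $\theta\le\frac18$ and $L=1/\theta$. Constants $c$, $C$ depend only on $n$, and $C_\varepsilon$ also on $\varepsilon$; they may change from line to line. Let $\sigma_s$ be surface measure on $sS^{n-1}$.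

\emph{Step 1: the whole sphere and the weight $W$.} Splitting $S^{n-1}$ into finitely many patches and $g$ accordingly, we obtain Theorem~\ref{thm:CIW} for $\Sigma=S^{n-1}$. To avoid any question about null sets of lines, we apply it only to continuous weights with a bound on every line. Let $W_\tau=W*\chi_\tau$, where $\chi_\tau=\tau^{-n}\chi(\cdot/\tau)$ and $0\le\chi\in C_c^\infty$ has integral $1$. If $\omega$ is a direction for which almost every parallel line has $\int_\ell W\le\mathcal X$, then for every $y\in\mathbb R^n$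
\[
\int_{\mathbb R}W_\tau(y+t\omega)\,dt=\int\chi_\tau(x')\int_{\mathbb R}W(y-x'+t\omega)\,dt\,dx'\le\mathcal X ,
\]
since the inner integral is at most $\mathcal X$ for almost every $x'$. Such directions have full measure, hence are dense; as $W_\tau\ge0$ is continuous, Fatou's lemma extends the bound to all $\omega$. Finally $W_\tau\to W$ in $L^1(\mathcal B)$ and $\widehat{g\,d\sigma}$ is bounded, so the inequality passes to $W$ with $\mathcal X$ on the right.

\emph{Step 2: a local trace estimate.} We claim that for $s\in[\frac12,2]$ and $f$ supported in a ball $\mathcal B$ of radius $\sqrt n\,L$,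
\begin{equation}\label{eq:trace}
\int_{sS^{n-1}}|\hat G|^2\,d\sigma_s\le C_\varepsilon L^{\alpha+\varepsilon}\mathcal X\|f\|^2 .
\end{equation}
The weight $W(\cdot/s)$ has $\|XW(\cdot/s)\|_\infty=s\mathcal X$, and $s\mathcal B$ has radius in $[1,2\sqrt n\,L]$. By Step 1,
\[
\int_{\mathcal B}W(x)|\widehat{g\,d\sigma}(sx)|^2dx=s^{-n}\int_{s\mathcal B}W(x/s)|\widehat{g\,d\sigma}(x)|^2dx\le C_\varepsilon s^{1-n}L^{\alpha+\varepsilon}\mathcal X\|g\|^2_{L^2(S^{n-1})}.
\]
Since $G\in L^1$, Fubini's theorem and the Cauchy--Schwarz inequality give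
\[
\Big|\int_{S^{n-1}}\hat G(s\omega)g(\omega)\,d\sigma\Big|=\Big|\int W^{1/2}f\ \widehat{g\,d\sigma}(sx)\,dx\Big|\le\|f\|\Big(\int_{\mathcal B}W|\widehat{g\,d\sigma}(s\,\cdot)|^2\Big)^{1/2}.
\]
Take $g=\overline{\hat G(s\,\cdot)}$ and multiply the resulting bound for $\int|\hat G(s\omega)|^2d\sigma$ by $s^{n-1}$.

\emph{Step 3: thickened spheres.} Let $0\le\psi_0\in C_c^\infty$ be nonzero and supported in $\{|x|\le\frac12\}$, and let $\psi=\psi_0*\psi_0(-\,\cdot)$. Then $\psi$ is supported in $\{|x|\le1\}$, $\hat\psi=|\hat\psi_0|^2\ge0$, and for $|\xi|\le2$ we have $\operatorname{Re}\hat\psi_0(\xi)=\int\psi_0(x)\cos(x\cdot\xi)\,dx\ge\cos(1)\int\psi_0$, so $\hat\psi\ge c>0$ there. For $s\in[\frac12,2]$ set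
\[
p_s(\xi)=\int_{sS^{n-1}}\theta^{-n}\hat\psi\big((\xi-\omega')/\theta\big)\,d\sigma_s(\omega')\ \ge0 .
\]
If $||\xi|-s|\le\theta$, the cap of points $\omega'\in sS^{n-1}$ within distance $\theta$ of $s\xi/|\xi|$ lies within distance $2\theta$ of $\xi$ and has measure at least $c\theta^{n-1}$. Hence
\begin{equation}\label{eq:ps}
p_s(\xi)\ge c/\theta\qquad\text{if }\big||\xi|-s\big|\le\theta .
\end{equation}
The inverse Fourier transform of $p_s$ is $\check p_s(x)=\psi(\theta x)\int e^{ix\cdot\omega'}d\sigma_s(\omega')$, which vanishes for $|x|>L$.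

Now let $f$ have arbitrary compact support. Tile $\mathbb R^n$ by a lattice of cubes $Q$ of side $L$, and let $f_Q=f\mathbf 1_Q$, $G_Q=G\mathbf 1_Q$; finitely many are nonzero. The term
\[
(2\pi)^{-n}\int p_s\,\hat G_Q\overline{\hat G_{Q'}}\,d\xi=\iint\check p_s(x-y)G_Q(y)\overline{G_{Q'}(x)}\,dy\,dx
\]
vanishes unless $\operatorname{dist}(Q,Q')\le L$, that is, unless $Q'$ is within two lattice steps of $Q$ in each coordinate; this leaves at most $5^n$ cubes $Q'$ for each $Q$. Since $p_s\ge0$ and $|\hat G_Q\hat G_{Q'}|\le\frac12(|\hat G_Q|^2+|\hat G_{Q'}|^2)$, we get $\int p_s|\hat G|^2\le5^n\sum_Q\int p_s|\hat G_Q|^2$. For a single cube, substituting $\xi=\omega'+\zeta$,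
\[
\int p_s|\hat G_Q|^2d\xi=\int\theta^{-n}\hat\psi(\zeta/\theta)\int_{sS^{n-1}}|\hat G_Q(\omega'+\zeta)|^2d\sigma_s(\omega')\,d\zeta .
\]
Here $\hat G_Q(\cdot+\zeta)$ is the Fourier transform of $W^{1/2}e^{-ix\cdot\zeta}f_Q$, so \eqref{eq:trace} bounds the inner integral uniformly in $\zeta$, and $\int\theta^{-n}\hat\psi(\zeta/\theta)\,d\zeta=(2\pi)^n\psi(0)$. Summing over $Q$,
\begin{equation}\label{eq:thick}
\int p_s|\hat G|^2\,d\xi\le C_\varepsilon L^{\alpha+\varepsilon}\mathcal X\|f\|^2,\qquad s\in[\tfrac12,2].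
\end{equation}

\emph{Step 4: summing over radii.} Since $|z|=1$, we have $||\xi|^2-z|\ge||\xi|^2-1|$; also $||\xi|^2-z|\ge\sin\theta\ge\frac2\pi\theta$. Let $\frac34\le|\xi|\le\frac54$ and $a=||\xi|-1|$. Then $||\xi|^2-1|\ge a$, so $||\xi|^2-z|\ge\max(a,\frac2\pi\theta)\ge c(a+\theta)$. The interval $|s-|\xi||\le\theta$ lies in $[\frac12,2]$, has length $2\theta$, and on it $|s-1|+\theta\le a+2\theta$. By \eqref{eq:ps},
\[
\int_{1/2}^2\frac{p_s(\xi)}{|s-1|+\theta}\,ds\ge\frac{c}{a+\theta}\ge\frac{c}{\big||\xi|^2-z\big|}.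
\]
Multiply by $|\hat G(\xi)|^2$ and integrate. With \eqref{eq:thick} and $\int_{1/2}^2\frac{ds}{|s-1|+\theta}\le2\log(1+1/\theta)$,
\[
\int_{\frac34\le|\xi|\le\frac54}\frac{|\hat G|^2}{\big||\xi|^2-z\big|}\,d\xi\le C_\varepsilon\log(1/\theta)\,\theta^{-\alpha-\varepsilon}\mathcal X\|f\|^2 .
\]
For the remaining frequencies, $||\xi|^2-1|/(1+|\xi|^2)$ is at least $\frac9{41}$ if $|\xi|\ge\frac54$ and at least $\frac7{25}$ if $|\xi|\le\frac34$. So $||\xi|^2-z|\ge\frac15(1+|\xi|^2)$ there, and this part of $\Phi(f)$ is at most $5A_n\mathcal X\|f\|^2$ by Lemma~\ref{lem:neg}. Running the argument with $\varepsilon/2$ in place of $\varepsilon$ and using $\log(1/\theta)\le C_\varepsilon\theta^{-\varepsilon/2}$, we obtain $\Phi(f)\le A_{n,\varepsilon}\theta^{-\alpha-\varepsilon}\mathcal X\|f\|^2$, and (d) follows from \eqref{eq:Phi}.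
\end{proof}

\begin{thebibliography}{9}

\bibitem{CIW}
A. Carbery, M. Iliopoulou, H. Wang, \emph{Some sharp inequalities of Mizohata--Takeuchi-type}, Rev. Mat. Iberoam. 40 (2024).

\bibitem{problem}
\emph{Spectral Inequalities for Schr\"odinger Operators with Complex Potentials},
\texttt{http://nsa.fjfi.cvut.cz/CIRM2024/slides/Cuenin.pdf}.

\end{thebibliography}
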